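\title{Strong regularity fails for sum-free sets}

\begin{abstract}
A set $H$ of positive integers is sum-free if no element of $H$ is a sum of two elements of $H$. Suppose that, conversely, every sufficiently large integer outside $H$ is a sum of two elements of $H$. Must $H$ be eventually periodic? We show that the answer is no. The counterexample is explicit: it consists of full residue classes modulo $39270$ together with geometrically growing blocks in eight further residue classes, which doubling permutes in a cycle. A variant gives, for every $K$, a sum-free set that is not eventually periodic, that represents every large omitted integer at least $K$ times, and that, for every $\varepsilon>0$, represents each omitted integer $n$ more than $\varepsilon n$ times outside a set of upper density $O(\varepsilon)$.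
\end{abstract}

\section{The question and the results}

Let $\mathbb N=\{1,2,3,\dots\}$. A set $S\subseteq\mathbb N$ is \emph{sum-free} if $S\cap(S+S)=\emptyset$, where $S+S=\{a+b:a,b\in S\}$ and $a=b$ is allowed. For an infinite sum-free set $H$ put
\[
R_H(n)=\#\{(a,b)\in H\times H: a+b=n\}.
\]
These are ordered pairs; counting unordered pairs changes $R_H(n)$ by a factor of at most $2$, which is of no importance for the question below. Call $H$ \emph{regular} if it is eventually periodic: there is $q\in\mathbb N$ such that $n\in H\iff n+q\in H$ for all sufficiently large $n$.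

Sum-freeness says that $R_H$ vanishes on $H$. We are interested in sets for which $R_H$ vanishes essentially nowhere else. Suppose that $R_H(k)>0$ for all $k>k_0$ with $k\notin H$. Then for every $k>k_0$
\begin{equation}\label{eq:greedy}
k\in H\iff k\notin H_{<k}+H_{<k},\qquad H_{<k}=H\cap[1,k-1];
\end{equation}
the implication from left to right is sum-freeness, and the other one is the hypothesis, because the two summands of $k$ are smaller than $k$. So $H$ is produced from the finite set $H\cap[1,k_0]$ by a deterministic greedy rule: take an integer exactly when it is not a sum of two integers taken before. Starting from $\{1\}$ with $k_0=1$ the rule produces the odd numbers; starting from $\{2,3\}$ with $k_0=3$ it produces the integers congruent to $\pm2$ modulo $5$. Both sets are periodic. In both, moreover, the number of representations of an omitted integer $n$ grows linearly in $n$, as it must when $H$ is a union of full residue classes whose sums fill all the other classes.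

The rule \eqref{eq:greedy} looks back at the whole past, so periodicity is not automatic, but it is a natural guess that the rule always settles into a period. There is a theorem in this direction with a stronger hypothesis: if for some $c>0$ we have $R_H(k)>ck$ for all $k\in\mathbb N$ with $k\notin H$, then $H$ is regular. The following conjecture from \cite{SFS} asks for much less.

\begin{quote}
\textbf{Conjecture (strong regularity).} If $R_H(k)>0$ for all sufficiently large $k\notin H$, then $H$ is regular.
\end{quote}

We show that it is false.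

\begin{theorem}\label{thm:main}
There is an infinite sum-free set $H\subset\mathbb N$ such that $R_H(n)>0$ for all sufficiently large $n\notin H$ and such that $H$ is not eventually periodic.
\end{theorem}

The set is given explicitly in Section~\ref{sec:proof1}. Requiring any fixed larger number of representations does not rescue the conjecture, as the next theorem shows. Recall that the upper density of $S\subseteq\mathbb N$ is $\limsup_{X\to\infty}|S\cap[1,X]|/X$, and that $S$ has natural density $d$ if $|S\cap[1,X]|/X\to d$.

\begin{theorem}\label{thm:strong}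
For every integer $L\ge0$ there is an infinite sum-free set $H\subset\mathbb N$ that is not regular and has the following properties.
\begin{enumerate}
\item[(a)] $R_H(n)\ge L+1$ for all sufficiently large $n\notin H$.
\item[(b)] There is a constant $C=C(H)$ such that for every $\varepsilon>0$ the set $\{n\notin H: R_H(n)\le\varepsilon n\}$ has upper density at most $C\varepsilon$.
\item[(c)] $H$ has a natural density, and it is rational. For the set constructed in the proof of Theorem~\ref{thm:main}, which serves for $L=0$, the density is $122/1155$.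
\end{enumerate}
Moreover, the family of all infinite sum-free sets that satisfy the hypothesis of the conjecture and are not regular is countably infinite.
\end{theorem}

\begin{corollary}\label{cor:hyp}
Let $K$ be a constant and let $f(n)=o(n)$. For infinite sum-free sets $H$, the conditions ``$R_H(n)\ge K$ for all large $n\notin H$'' and ``$R_H(n)\ge f(n)$ for all $n\notin H$ outside a set of density $0$'', even taken together, do not imply that $H$ is regular.
\end{corollary}

\begin{proof}
Take $H$ from Theorem~\ref{thm:strong} with $L\ge\max(K-1,0)$. For every $\varepsilon>0$ the set $\{n\notin H:R_H(n)<f(n)\}$ is contained, up to a finite set, in $\{n\notin H:R_H(n)\le\varepsilon n\}$. By (b) its upper density is at most $C\varepsilon$, for every $\varepsilon>0$, hence it is $0$.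
\end{proof}

The construction has two independent parts. The \emph{dynamical} part (Section~\ref{sec:blocks}) solves the system ``$W_{j+1}$ is the complement of $W_j+W_j$'', $j$ modulo $8$, by aperiodic sets $W_j$ living in eight residue classes that doubling permutes in a cycle. The \emph{finite} part (Section~\ref{sec:finite}) finds a modulus and a set of full residue classes that settles every class other than these eight and does not disturb them. We begin with a model of the first part, in which the mechanism can be seen without any error terms.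

\section{The mechanism: blocks on the half-line}\label{sec:model}

Consider first subsets of $[0,\infty)$. For $c\in\mathbb Z/4$ put
\[
E_c=\{0\}\cup\bigcup_{a\equiv c\,(4)}[2^a,\,3\cdot2^a),\qquad
O_c=\{0\}\cup\bigcup_{a\equiv c\,(4)}[6\cdot2^a,\,16\cdot 2^a),
\]
where $a$ runs over integers. We claim that the nonzero part of $O_c$ is the complement of $E_c+E_c$ in $(0,\infty)$, and the nonzero part of $E_{c+1}$ is the complement of $O_c+O_c$ in $(0,\infty)$.

Take two elements of $E_c$, not both $0$, and let the larger one lie in $[2^a,3\cdot2^a)$. Their sum lies in $[2^a,6\cdot2^a)$. Conversely, adding $0$ gives all of $[2^a,3\cdot2^a)$, and adding the block to itself gives $[2\cdot2^a,6\cdot2^a)$; these overlap because $2\le3$. Hence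
\[
E_c+E_c=\{0\}\cup\bigcup_{a\equiv c\,(4)}[2^a,6\cdot2^a).
\]
The next such block begins at $16\cdot2^a$, so the complement in $(0,\infty)$ consists of the blocks $[6\cdot2^a,16\cdot2^a)$, as claimed. In the same way, since $12\le16$,
\[
O_c+O_c=\{0\}\cup\bigcup_{a\equiv c\,(4)}[6\cdot2^a,32\cdot2^a),
\]
and the next block begins at $96\cdot2^a$. So the complement consists of the blocks $[32\cdot2^a,96\cdot2^a)=[2^{a+5},3\cdot2^{a+5})$, and $a+5\equiv c+1\pmod 4$. These are the blocks of $E_{c+1}$.

Two steps $E_c\to O_c\to E_{c+1}$ thus multiply the picture by $2$. After four double steps it has been multiplied by $16$, which maps the blocks of $E_0$ onto themselves; this is why the system closes up. It also shows why eight sets are a comfortable number. If we use blocks $[2^a,t\,2^a)$ with $a\equiv c$ modulo $k$ in place of $4$, then the intermediate blocks are $[2t\,2^a,2^{a+k})$, and the two overlaps needed above require $2\le t$ and $4t\le2^k$. For $k=3$ this forces $t=2$, with no room for error; for $k=4$ we may take $t=3$, well inside the range $2\le t\le 4$.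 Figure~\ref{fig:blocks} shows the eight sets.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=1.3cm,y=0.42cm]
\draw[->] (0,-0.8)--(8.4,-0.8);
\foreach \x in {0,...,8} \draw (\x,-0.6)--(\x,-1.0) node[below] {$2^{\x}$};
\draw[line width=3pt] (0,7)--(1.585,7) (4,7)--(5.585,7);
\draw[line width=3pt,gray] (2.585,6)--(4,6) (6.585,6)--(8,6);
\draw[line width=3pt] (1,5)--(2.585,5) (5,5)--(6.585,5);
\draw[line width=3pt,gray] (0,4)--(1,4) (3.585,4)--(5,4) (7.585,4)--(8,4);
\draw[line width=3pt] (2,3)--(3.585,3) (6,3)--(7.585,3);
\draw[line width=3pt,gray] (0.585,2)--(2,2) (4.585,2)--(6,2);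
\draw[line width=3pt] (0,1)--(0.585,1) (3,1)--(4.585,1) (7,1)--(8,1);
\draw[line width=3pt,gray] (1.585,0)--(3,0) (5.585,0)--(7,0);
\node[left] at (-0.2,7) {$E_0$};
\node[left] at (-0.2,6) {$O_0$};
\node[left] at (-0.2,5) {$E_1$};
\node[left] at (-0.2,4) {$O_1$};
\node[left] at (-0.2,3) {$E_2$};
\node[left] at (-0.2,2) {$O_2$};
\node[left] at (-0.2,1) {$E_3$};
\node[left] at (-0.2,0) {$O_3$};
\end{tikzpicture}
\caption{The blocks of the eight model sets between $1$ and $256$, on a logarithmic scale. Black blocks are $[2^a,3\cdot2^a)$ in $E_c$, gray blocks are $[6\cdot2^a,16\cdot2^a)$ in $O_c$, with $a\equiv c$ modulo $4$. Each row, apart from $0$, is the complement in $(0,\infty)$ of the sumset of the row above it; the first row follows the last. Every positive real number lies in exactly three of the eight sets.}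
\label{fig:blocks}
\end{figure}

To use this in the integers we place the sets $E_c,O_c$ in eight residue classes permuted by doubling: if $E_c$ lies in a class $\lambda$ modulo $N$, then $E_c+E_c$ lies in the class $2\lambda$, and that is where $O_c$ must live. For the sum-free condition to say nothing else about these eight classes, no relation $\lambda+\lambda'=\lambda''$ should hold among them except $\lambda=\lambda'$, $\lambda''=2\lambda$. The powers of $2$ modulo $17$ form an $8$-cycle but violate this, since $-1+2=1$. The powers of $2$ modulo $51=3\cdot17$ do satisfy it; the residue modulo $3$ records the parity of the exponent. We verify this in Section~\ref{sec:finite}.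

\section{Blocks in eight residue classes}\label{sec:blocks}

We now carry the model over to the integers. The element $0$ is replaced by a small positive integer (a seed), half-open intervals by arithmetic progressions, and the exact doubling of endpoints by recursions with bounded errors. For $x\equiv y\pmod N$ and $x\le y$ write
\[
[x,y]_N=\{x,x+N,x+2N,\dots,y\}.
\]

\begin{proposition}\label{prop:blocks}
Let $N\ge1$, $B\ge0$ and $\omega$ be integers with $256\,\omega\equiv\omega\pmod N$. For $j\in\mathbb Z/8$ let $\Lambda_j=\{k\in\mathbb Z:k\equiv2^j\omega\pmod N\}$, so that $\Lambda_j+\Lambda_j\subset\Lambda_{j+1}$. There are nonempty sets $E_c\subset\Lambda_{2c}$ and $O_c\subset\Lambda_{2c+1}$, $c\in\mathbb Z/4$, of integers greater than $BN$, and an integer $k_0$, such that (i) and (ii) hold for every $c\in\mathbb Z/4$, and (iii) holds.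
\begin{enumerate}
\item[(i)] $O_c\cap(E_c+E_c)=\emptyset$ and $E_{c+1}\cap(O_c+O_c)=\emptyset$.
\item[(ii)] Every $k\ge k_0$ in $\Lambda_{2c+1}$ lies in $O_c\cup(E_c+E_c)$, and every $k\ge k_0$ in $\Lambda_{2c+2}$ lies in $E_{c+1}\cup(O_c+O_c)$.
\item[(iii)] $E_0$ contains arbitrarily long runs $[x,y]_N$ of consecutive elements of $\Lambda_0$, beyond any given bound, and misses infinitely many elements of $\Lambda_0\cap\mathbb N$.
\end{enumerate}
\end{proposition}

For Theorem~\ref{thm:main} we need only $B=0$; the parameter $B$ makes room for shifted copies in Section~\ref{sec:copies}.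

\subsection*{The endpoints}
Let $\mu_c$ be the element of $\Lambda_{2c}$ in $(BN,(B+1)N]$ and let $\nu_c=2\mu_c+N\in\Lambda_{2c+1}$. These are the seeds of $E_c$ and $O_c$; indices of $\mu$ and $\nu$ are read modulo $4$. We look for blocks $[s_a,e_a]_N$ of $E_c$ and $[\sigma_a,\tau_a]_N$ of $O_c$ with $a\ge0$ and $a\equiv c\pmod4$. If the blocks behave as in the model, then $E_c+E_c$ has the blocks $[s_a+\mu_a,2e_a]_N$. The gap up to the next one must be $[\sigma_a,\tau_a]_N$, so we need $\sigma_a=2e_a+N$ and $\tau_a=s_{a+4}+\mu_a-N$. Likewise $O_c+O_c$ has the blocks $[\sigma_a+\nu_a,2\tau_a]_N$, and the gap after this block must be $[s_{a+5},e_{a+5}]_N$, so we need $s_{a+5}=2\tau_a+N$ and $e_{a+5}=\sigma_{a+4}+\nu_a-N$. Eliminating $\sigma$ and $\tau$ gives the recursions for $s$ and $e$ in \eqref{eq:rec}. We impose these from the index $0$ on, so that only the starting values are ours to choose. The error made in each doubling will be at most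
\[
\beta=(2B+3)N\ge3N ,
\]
so we start at a fixed multiple of $\beta$, with ratio about $3$, as in the model. Let $s_0$ be the element of $\Lambda_0$ in $[6\beta,6\beta+N)$ and $e_0=s_0+12\beta$, which is in $\Lambda_0$ because $N$ divides $\beta$. For $a\ge0$ put
\begin{equation}\label{eq:rec}
s_{a+1}=2s_a+2\mu_a-N,\quad e_{a+1}=2e_a+\nu_a,\quad \sigma_a=2e_a+N,\quad \tau_a=s_{a+4}+\mu_a-N .
\end{equation}
By induction $s_a,e_a\in\Lambda_{2a}$, and hence $\sigma_a,\tau_a\in\Lambda_{2a+1}$ (recall $\Lambda_{2a+8}=\Lambda_{2a}$). Since $\mu_{a+4}=\mu_a$, the recursions indeed give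
\begin{equation}\label{eq:fit}
s_{a+5}=2\tau_a+N,\qquad e_{a+1}=\sigma_a+\nu_a-N .
\end{equation}

\subsection*{Estimates}
From $BN<\mu_a\le(B+1)N$ we get $|2\mu_a-N|\le\beta$ and $(2B+1)N<\nu_a\le\beta$. Iterating \eqref{eq:rec},
\begin{equation}\label{eq:dev}
|s_a-2^as_0|\le(2^a-1)\beta,\qquad |e_a-2^ae_0|\le(2^a-1)\beta .
\end{equation}
The two overlap conditions of the model, $t\ge2$ and $4t\le16$, become \eqref{eq:E} and \eqref{eq:O} below; \eqref{eq:gap} prepares for \eqref{eq:O} and separates the blocks:
\begin{align}
e_a-2s_a&\ge2^a(e_0-2s_0-3\beta)=2^a(9\beta-s_0)\ge2^a(3\beta-N)\ge2^{a+1}\beta,\label{eq:E}\\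
s_{a+4}-4e_a&\ge2^a(16s_0-4e_0-20\beta)=2^a(12s_0-68\beta)\ge2^{a+2}\beta,\label{eq:gap}\\
\tau_a-2\sigma_a&=s_{a+4}-4e_a+\mu_a-3N\ge2^{a+2}\beta-\beta\ge3\cdot2^a\beta .\label{eq:O}
\end{align}
In \eqref{eq:O} we used $\mu_a>0$ and $3N\le\beta$. Finally, \eqref{eq:dev} gives $s_a\ge 2^as_0-(2^a-1)\beta\ge s_0$, so that
\begin{equation}\label{eq:seed}
s_a\ge s_0\ge6\beta>2\nu_c\qquad\text{for all }a\ge0\text{ and all }c,
\end{equation}
and $e_a$ increases with $a$.

\begin{proof}[Proof of Proposition~\ref{prop:blocks}]
Define
\[
E_c=\{\mu_c\}\cup\bigcup_{a\ge0,\ a\equiv c\,(4)}[s_a,e_a]_N,\qquad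
O_c=\{\nu_c\}\cup\bigcup_{a\ge0,\ a\equiv c\,(4)}[\sigma_a,\tau_a]_N .
\]
All elements exceed $BN$, and by \eqref{eq:seed} the least elements are $\mu_c$ and $\nu_c$.

\emph{Sumsets.} We claim that
\begin{equation}\label{eq:sumsets}
E_c+E_c=\{2\mu_c\}\cup\bigcup_{a\equiv c\,(4)}[s_a+\mu_c,2e_a]_N,\quad
O_c+O_c=\{2\nu_c\}\cup\bigcup_{a\equiv c\,(4)}[\sigma_a+\nu_c,2\tau_a]_N ,
\end{equation}
with $a\ge0$. Two elements of $E_c$ that are both equal to $\mu_c$ have sum $2\mu_c$. Otherwise the larger one lies in some $[s_a,e_a]_N$ and the other one is between $\mu_c$ and $e_a$, so the sum is in $[s_a+\mu_c,2e_a]_N$. Conversely, $\mu_c+[s_a,e_a]_N$ and $[s_a,e_a]_N+[s_a,e_a]_N=[2s_a,2e_a]_N$ together fill $[s_a+\mu_c,2e_a]_N$, because $2s_a\le e_a$ by \eqref{eq:E}. The second formula is proved in the same way, with $2\sigma_a\le\tau_a$ from \eqref{eq:O}.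

\emph{$O_c$ against $E_c+E_c$.} Let $c\in\{0,1,2,3\}$. Since $\sigma_a=2e_a+N$ and $\tau_a+N=s_{a+4}+\mu_c$, the elements of $\Lambda_{2c+1}$ that are at least $s_c+\mu_c$ are partitioned into the consecutive blocks
\[
[s_a+\mu_c,2e_a]_N,\quad[\sigma_a,\tau_a]_N,\qquad a=c,c+4,c+8,\dots .
\]
Those of the first kind belong to $E_c+E_c$, those of the second kind to $O_c$. The only other elements of these two sets are $2\mu_c\in E_c+E_c$ and $\nu_c\in O_c$. They are different, and both are smaller than every block, since $2\mu_c<\nu_c<s_0$ by \eqref{eq:seed}. This proves the first halves of (i) and (ii).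

\emph{$E_{c+1}$ against $O_c+O_c$.} Let again $c\in\{0,1,2,3\}$. By \eqref{eq:fit} the elements of $\Lambda_{2c+2}$ that are at least $\sigma_c+\nu_c$ are partitioned into the consecutive blocks
\[
[\sigma_a+\nu_c,2\tau_a]_N,\quad [2\tau_a+N,\ \sigma_{a+4}+\nu_c-N]_N=[s_{a+5},e_{a+5}]_N,\qquad a=c,c+4,c+8,\dots .
\]
Those of the first kind belong to $O_c+O_c$; those of the second kind are the blocks of $E_{c+1}$ with index at least $c+5$. This proves the second half of (ii). The remaining blocks of $E_{c+1}$ have index $c+1$ and, if $c=3$, also index $0$. They lie in $[s_0,e_{c+1}]$, where $s_0>2\nu_c$ and $e_{c+1}=\sigma_c+\nu_c-N$, so they fall between the element $2\nu_c$ of $O_c+O_c$ and all its blocks. The blocks of $E_{c+1}$ with index at least $c+5$ also miss $2\nu_c$, by \eqref{eq:seed}. Finally the seed $\mu_{c+1}\le(B+1)N<2(2B+1)N<2\nu_c$ is smaller than every element of $O_c+O_c$. This proves the second half of (i). For $k_0$ we take the largest of the numbers $s_c+\mu_c$ and $\sigma_c+\nu_c$, $0\le c\le3$.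

\emph{Part (iii).} For $a\equiv0\pmod4$ the run $[s_a,e_a]_N\subset E_0$ has length tending to infinity by \eqref{eq:E}, and $s_a\to\infty$. By \eqref{eq:gap}, $s_{a+4}\ge 4e_a+2^{a+2}\beta>e_a+N$, so $e_a+N$ is an element of $\Lambda_0$ that is not in $E_0$.
\end{proof}

For $N=51$, $\omega=1$, $B=0$, the case used in Theorem~\ref{thm:main}, the numbers are $\beta=153$, $\mu=(1,4,16,13)$, $\nu=(53,59,83,77)$, $s_0=919$, $e_0=2755$. The recursions give $s_1=1789$, $s_2=3535$, $s_3=7051$, $s_4=14077$, hence $\sigma_0=5561$ and $\tau_0=14027$. So $E_0+E_0$ begins with $2$ and $[920,5510]_{51}$ and resumes at $14078=s_4+\mu_0$, while $O_0$ begins with $53$ and $[5561,14027]_{51}$, which is precisely the gap.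

\section{Full residue classes that settle everything else}\label{sec:finite}

It remains to surround the eight classes by full residue classes. The powers of $2$ in $\mathbb Z_3\times\mathbb Z_{17}\cong\mathbb Z_{51}$ are
\begin{equation}\label{eq:powers}
(1,1),\ (2,2),\ (1,4),\ (2,8),\ (1,-1),\ (2,-2),\ (1,-4),\ (2,-8),
\end{equation}
after which they repeat. For a set $F$ of residues we write $2F=\{2x:x\in F\}$. With
\[
Q_1=\{\pm1,\pm4\},\qquad Q_2=2Q_1=\{\pm2,\pm8\},\qquad Q=Q_1\cup Q_2\subset\mathbb Z_{17},
\]
the powers form the set $T=(\{1\}\times Q_1)\cup(\{2\}\times Q_2)$.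

We shall work in a group $G=\mathbb Z_3\times\mathbb Z_{17}\times(\text{levels})$, with the set $U$ of special classes equal to $T$ at level $0$, and look for a set $D$ of classes at nonzero levels with two properties. First, the only relations $x+y=z$ in $D\cup U$ should be the doublings inside $U$. Second, every class outside $D\cup U$ should be a sum of two classes of $D\cup U$ \emph{at least one of which is in $D$}. The last proviso is essential: if $h\in H$ lies in a class of $U$ and $n-h>0$ lies in a class of $D$, then $n-h\in H$ automatically, since the classes of $D$ are taken in full.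

\subsection*{How $D$ is found}
A coordinate $e\in\mathbb Z_2$ separates the bulk of $D$ ($e=1$) from $U$ ($e=0$). Two odd classes add to an even one, so the odd part of $D$ has no relations within itself. If the odd classes over some level form a set $X\subset\mathbb Z_3\times\mathbb Z_{17}$, then we want $X$ disjoint from $X+T$ and $X\cup(X+T)$ to be everything. One solution is $X=\{0\}\times\mathbb Z_{17}$; this will be the piece $A$, and $A+A$ settles the even classes with $s=0$ and first coordinate $0$, where $s$ is a further level coordinate that separates the pieces. Other solutions are $X=\mathbb Z_3\times F$ where $F\subset\mathbb Z_{17}$ has no differences in $Q$ and satisfies $F\cup(F+Q)=\mathbb Z_{17}$; these will be the pieces $B_1,B_2$. Sums of two such pieces, with sets $F$ and $-F$, have second coordinate in $F-F$. This is symmetric and avoids $Q$, so it leaves uncovered not only $T$, as it should, but also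
\[
-T=(\{1\}\times Q_2)\cup(\{2\}\times Q_1).
\]
To reach $-T$ we add two small even pieces $C_1$ and $C_2$, obtained from the classes of $-T$ by moving them to nonzero levels: $C_1+C_1$ will cover $\{2\}\times Q_1$ and $C_2+C_2$ will cover $\{1\}\times Q_2$. At the new levels other columns must still be covered by $B_1+B_1$ or $B_2+B_2$, while $C_1$ and $C_2$ themselves must not be. This is achieved by letting the set $F$ depend on the level.

\subsection*{Facts modulo $17$}
Put
\[
X_0=\{0,\pm7\},\quad X_*=\{0,\pm6\},\quad Y_0=2X_0=\{0,\pm3\},\quad Y_*=2X_*=\{0,\pm5\},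
\]
subsets of $\mathbb Z_{17}$. These sets and $Q_1,Q_2$ are symmetric, and $2Q=Q$.

\begin{lemma}\label{lem:seventeen}
In $\mathbb Z_{17}$ the following hold.
\begin{enumerate}
\item[(F1)] $Q_1+Q_1=\{0,\pm2,\pm3,\pm5,\pm8\}$ contains $Q_2$ and is disjoint from $Q_1$, and an element of $Q_2$ is a sum of two elements of $Q_1$ only in the form $x+x$. The same holds for $Q_2+Q_2=\{0,\pm1,\pm4,\pm6,\pm7\}$ with $Q_1$ and $Q_2$ interchanged.
\item[(F2)] We have
\[
\begin{array}{lll}
X_*+X_*=\{0,\pm5,\pm6\},& X_0+X_0=\{0,\pm3,\pm7\},& X_*+X_0=\{0,\pm1,\pm4,\pm6,\pm7\},\\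
Y_*+Y_*=\{0,\pm5,\pm7\},& Y_0+Y_0=\{0,\pm3,\pm6\},& Y_*+Y_0=\{0,\pm2,\pm3,\pm5,\pm8\}.
\end{array}
\]
Hence $F+F$ is disjoint from $Q$ for each of the four sets $F$, all sums of two of $X_0,X_*$ are disjoint from $Q_2$, and all sums of two of $Y_0,Y_*$ are disjoint from $Q_1$.
\item[(F3)] $F\cup(F+Q)=\mathbb Z_{17}$ for each $F\in\{X_0,X_*,Y_0,Y_*\}$.
\item[(F4)] $Q_1\subset Q_1+Q_2$ and $Q_2\subset Q_2+Q_1$.
\end{enumerate}
\end{lemma}

\begin{proof}
(F1) The sums in $Q_1$ are, up to sign, $1+1=2$, $4+4=8$, $1+4=5$, $1-4=-3$, and $1-1=4-4=0$. Multiply by $2$ for $Q_2$; note $2Q_2=Q_1$ and $2\cdot5=-7$, $2\cdot 8=-1$.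

(F2) The first row follows from $6+6=-5$, $7+7=-3$, $6+7=-4$, $6-7=-1$. The second row is twice the first. Compare with $Q_1=\{\pm1,\pm4\}$ and $Q_2=\{\pm2,\pm8\}$.

(F3) Since $0\in F$, the set $F\cup(F+Q)$ contains $Q$ and $0$. For $F=X_*$ it contains $\pm6$, and $6+Q$ contains $6+1=7$, $6-1=5$ and $6+8=-3$; by symmetry $\pm3,\pm5,\pm7$ are covered. For $F=X_0$ it contains $\pm7$, and $7+Q$ contains $7-1=6$, $7-2=5$, $7-4=3$; by symmetry $\pm3,\pm5,\pm6$ are covered. Multiply by $2$ for $Y_*$ and $Y_0$.

(F4) Write $u=-u+2u$ with $u\in Q_1$ or $u\in Q_2$.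
\end{proof}

\subsection*{The set $D$}
Let
\[
G=\mathbb Z_3\times\mathbb Z_{17}\times\mathbb Z_2\times\mathbb Z_5\times\mathbb Z_7\times\mathbb Z_{11}
\]
with coordinates $(r,c,e,s,p,q)$. We call $c$ the \emph{column} and $(e,s,p,q)$ the \emph{level}. For $p\in\mathbb Z_7$, $p\ne0$, put $X_p=X_*$, and for $q\in\mathbb Z_{11}$, $q\ne0$, put $Y_q=Y_*$; then $X_{-p}=X_p$ and $Y_{-q}=Y_q$ always. Coordinates not mentioned below are arbitrary.
\begin{itemize}
\item $U$: level $0$ and $(r,c)\in T$.
\item $A$: $e=1$, $s=0$, $r=0$.
\item $B_1$: $e=1$, $s=\pm1$, $c\in X_p$.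
\item $B_2$: $e=1$, $s=\pm2$, $c\in Y_q$.
\item $C_1$: $e=0$, $s=0$, $q=0$, $p\ne0$, $r=1$, $c\in Q_2$.
\item $C_2$: $e=0$, $s=0$, $p=0$, $q\ne0$, $r=2$, $c\in Q_1$.
\end{itemize}
Put $D=A\cup B_1\cup B_2\cup C_1\cup C_2$. Every element of $D$ has nonzero level, so $D\cap U=\emptyset$. We call elements with $e=1$ odd and those with $e=0$ even. The even elements of $D\cup U$ are those of $U\cup C_1\cup C_2$; they have $s=0$, $r\in\{1,2\}$ and $c\in Q$.

\begin{proposition}\label{prop:finite}
The sets $D$ and $U$ have the following two properties.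
\begin{enumerate}
\item[(S1)] If $x,y,z\in D\cup U$ and $x+y=z$, then $x=y\in U$ and $z\in U$.
\item[(S2)] $G=D\cup U\cup(D+D)\cup(D+U)$.
\end{enumerate}
\end{proposition}

\begin{proof}[Proof of (S1)]
Write $r_x,c_x,\dots$ for the coordinates of $x$. Since $e_x+e_y=e_z$, either all three elements are even or exactly two are odd.

\emph{Two odd elements.} Let $u$ be the even one, so that $r_u\ne 0$, $c_u\in Q$ and $s_u=0$. Then $u$ is either the sum $x+y$ of the two odd ones or, after exchanging $x$ and $y$ if necessary, the difference $z-x$ of the two odd ones. As $s_u=0$, the $s$-coordinates of the two odd elements are equal or opposite, so both elements lie in $A$, both in $B_1$, or both in $B_2$.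

In $A$ we have $r=0$, which would give $r_u=0$, a contradiction.

Let both lie in $B_1$, with $p$-coordinates $p'$ and $p''$. By symmetry of the sets $X_p$ we have $c_u\in X_{p'}+X_{p''}$. If $p_u=0$, then $p''=\pm p'$, so $X_{p''}=X_{p'}$ and $c_u\notin Q$ by (F2), a contradiction. If $p_u\ne0$, then $u\in C_1$ and $c_u\in Q_2$, but $X_{p'}+X_{p''}$ is disjoint from $Q_2$ by (F2).

Let both lie in $B_2$, with $q$-coordinates $q'$ and $q''$; then $c_u\in Y_{q'}+Y_{q''}$. If $q_u=0$, then $Y_{q'}=Y_{q''}$ and $c_u\notin Q$, a contradiction. If $q_u\ne0$, then $u\in C_2$ and $c_u\in Q_1$, but $Y_{q'}+Y_{q''}$ is disjoint from $Q_1$.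

\emph{All even.} Now $r_x,r_y,r_z\in\{1,2\}$, so $r_x=r_y$ and $r_z=2r_x$.

Let $r_x=r_y=1$. Then $x,y\in U\cup C_1$, so $q_x=q_y=0$ and $q_z=0$. As $r_z=2$, we have $z\in U\cup C_2$, and $q_z=0$ leaves $z\in U$ with $c_z\in Q_2$. From $p_x+p_y=p_z=0$ we see that $x,y$ are both in $C_1$ or both in $U$. In the first case $c_z\in Q_2+Q_2$, which is disjoint from $Q_2$ by (F1). So $x,y\in U$, $c_x,c_y\in Q_1$, and (F1) gives $c_x=c_y$, that is, $x=y$.

Let $r_x=r_y=2$. Then $x,y\in U\cup C_2$, so $p_z=0$. As $r_z=1$, we have $z\in U\cup C_1$, hence $z\in U$ and $c_z\in Q_1$. From $q_x+q_y=q_z=0$ we see that $x,y$ are both in $C_2$ or both in $U$. In the first case $c_z\in Q_1+Q_1$, which is disjoint from $Q_1$. So $x,y\in U$, $c_x,c_y\in Q_2$, and (F1) gives $x=y$.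
\end{proof}

\begin{proof}[Proof of (S2)]
Let $g=(r,c,e,s,p,q)\in G$.

\emph{$e=1$, $s=0$.} If $r=0$, then $g\in A$. If $r\ne0$, subtract an element of $U$ with this $r$; since $c$ is free in $A$, we get $g\in A+U$.

\emph{$e=1$, $s=\pm1$ or $\pm2$.} Let $F=X_p$ if $s=\pm1$ and $F=Y_q$ if $s=\pm2$, and let $B=B_1$ or $B=B_2$ accordingly. By (F3), either $c\in F$ and $g\in B$, or $c=c_0+\kappa$ with $c_0\in F$ and $\kappa\in Q$. In the latter case subtract the element of $U$ with column $\kappa$; the level does not change and $r$ is free in $B$, so $g\in B+U$.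

\emph{$e=0$, $s\ne0$.} Then $g\in A+B_1$ or $g\in A+B_2$: the piece $B_i$ provides $s$ and $r$, and $c,p,q$ are free in $A$.

\emph{$e=0$, $s=0$, $r=0$.} Then $g\in A+A$.

\emph{$e=0$, $s=0$, $r\ne0$.} Add an element of $B_1$ with $s=1$ to one with $s=-1$. Here $r$ and $q$ are free, and the columns obtained are those in $X_{p_1}+X_{p_2}$ with $p_1+p_2=p$. For $p\ne0$ we may take $p_1=p_2=p/2$, or $p_1=p$ and $p_2=0$; for $p=0$ we may take $p_1=-p_2\ne0$, or $p_1=p_2=0$. For $B_2$ the same applies with $q$. By (F2) the columns covered are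
\[
\begin{array}{ll}
B_1+B_1,\ p\ne0:&\{0,\pm1,\pm4,\pm5,\pm6,\pm7\},\\
B_1+B_1,\ p=0:&\{0,\pm3,\pm5,\pm6,\pm7\},\\
B_2+B_2,\ q\ne0:&\{0,\pm2,\pm3,\pm5,\pm7,\pm8\},\\
B_2+B_2,\ q=0:&\{0,\pm3,\pm5,\pm6,\pm7\}.
\end{array}
\]
Four cases remain.
\begin{itemize}
\item $p\ne0$, $q\ne0$: all columns are covered.
\item $p\ne0$, $q=0$: the columns left over are those of $Q_2$. If $c\in Q_2$ and $r=1$, then $g\in C_1$. If $c\in Q_2$ and $r=2$, then $g\in C_1+U$: use the elements $(1,\cdot)$ of $U$ with column in $Q_1$, and $Q_2\subset Q_2+Q_1$ from (F4).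
\item $p=0$, $q\ne0$: the columns left over are those of $Q_1$. If $c\in Q_1$ and $r=2$, then $g\in C_2$. If $c\in Q_1$ and $r=1=2+2$, then $g\in C_2+U$: use the elements $(2,\cdot)$ of $U$ with column in $Q_2$, and $Q_1\subset Q_1+Q_2$ from (F4).
\item $p=q=0$: the columns left over are those of $Q$. If $(r,c)\in T$, then $g\in U$. If $r=1$ and $c\in Q_2$, then $g\in C_2+C_2$, and if $r=2$ and $c\in Q_1$, then $g\in C_1+C_1$. Both follow from (F1), with opposite values of $q$, respectively of $p$, in the two summands.\qedhere
\end{itemize}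
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof1}

Let $m=2\cdot3\cdot5\cdot7\cdot11\cdot17=39270=770\cdot51$ and
\[
\phi:\mathbb Z\to G,\qquad \phi(n)=(2n\bmod3,\ 7n\bmod17,\ n\bmod2,\ n\bmod5,\ n\bmod7,\ n\bmod11).
\]
This is a homomorphism, and by the Chinese remainder theorem it induces an isomorphism $\mathbb Z_m\cong G$. The level of $\phi(n)$ is $0$ if and only if $770\mid n$. As $2\cdot770\equiv1\pmod3$ and $7\cdot770\equiv1\pmod{17}$, we have $\phi(770k)=(k\bmod3,\ k\bmod17,\ 0,0,0,0)$. By \eqref{eq:powers},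
\[
\phi(n)\in U\iff n=770k\text{ with }k\equiv2^j\pmod{51}\text{ for some }j\in\mathbb Z/8,
\]
and these eight classes modulo $51$ are distinct. Apply Proposition~\ref{prop:blocks} with $N=51$, $\omega=1$, $B=0$; indeed $256=5\cdot51+1$. Put
\[
W=\bigcup_{c\in\mathbb Z/4}(E_c\cup O_c)\subset\mathbb N,\qquad
H=\{n\in\mathbb N:\phi(n)\in D\}\cup770\,W .
\]
Since the classes $\Lambda_j$ are distinct, $W\cap\Lambda_{2c}=E_c$ and $W\cap\Lambda_{2c+1}=O_c$. Since $D$ contains no class of level $0$, we have $770k\in H\iff k\in W$ for every $k\in\mathbb N$. The set $H$ is infinite because $D\neq\emptyset$.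

\emph{$H$ is sum-free.} Let $x+y=z$ with $x,y,z\in H$. The classes of $x,y,z$ lie in $D\cup U$, so (S1) gives $\phi(x)=\phi(y)\in U$ and $\phi(z)\in U$. Hence $x=770k$, $y=770k'$, $z=770(k+k')$ with $k,k'\in W\cap\Lambda_j$ for one and the same $j$, and $k+k'\in W\cap\Lambda_{j+1}$. This contradicts Proposition~\ref{prop:blocks}(i).

\emph{Large omitted integers are represented.} Let $n\notin H$ be large and $g=\phi(n)$, so $g\notin D$. If $g\in U$, then $n=770k$ with $k\in\Lambda_{j+1}$ for some $j$ and $k\notin W$. By Proposition~\ref{prop:blocks}(ii), $k\in W+W$, and so $n\in H+H$. If $g\notin U$, then by (S2) $g=d+g'$ with $d\in D$ and $g'\in D\cup U$. Let $h$ be the least element of $H$ in the class $g'$; it exists since the classes of $D$ are taken in full and all $E_c$ and $O_c$ are nonempty. There are only finitely many classes $g'$, so we may assume $n>h$. Then the positive integer $n-h$ is in the class $d$, hence in $H$, and $n=(n-h)+h$.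

\emph{$H$ is not eventually periodic.} Suppose that for some $t\in\mathbb N$ we have $n\in H\iff n+t\in H$ for all large $n$. Then also $n\in H\iff n+tm\in H$ for all large $n$. Take $n=770k$ with $k\in\Lambda_0$, so that $n+tm=770(k+51t)$. We obtain $k\in E_0\iff k+51t\in E_0$ for all large $k\in\Lambda_0$. By Proposition~\ref{prop:blocks}(iii), $E_0$ contains, as far out as we like, a run of $t$ consecutive elements of $\Lambda_0$. Such a run meets every residue class modulo $51t$ that is contained in $\Lambda_0$, so all later elements of $\Lambda_0$ belong to $E_0$. This contradicts the second statement of (iii), and Theorem~\ref{thm:main} is proved. \hfill$\square$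

\section{Several copies of the special classes}\label{sec:copies}

In the set just constructed some omitted integers have a single representation: the right end $2e_a$ of a block of $E_0+E_0$ is only $e_a+e_a$ (see Lemma~\ref{lem:exact}). To obtain more representations we replace each special class by $2L+1$ copies, labeled by $i\in\{-L,\dots,L\}$, with the labels adding along with the classes. A label $i''$ is then a sum $i+i'$ in at least $L+1$ ways. The labels live in $\mathbb Z_v$ with $v>3L$, so that a relation $i+i'\equiv i''$ modulo $v$ is a relation between integers. The price is that new classes appear at the special columns with labels outside $\{-L,\dots,L\}$, and they must be covered; further odd pieces $B_j$ will do this.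

Let $L\ge1$. Choose primes $v>\max(17,3L)$ and $w>16v+4$, let $I=\{-L,\dots,L\}\subset\mathbb Z_v$, and let
\[
G'=\mathbb Z_3\times\mathbb Z_{17}\times\mathbb Z_v\times\mathbb Z_2\times\mathbb Z_w\times\mathbb Z_7\times\mathbb Z_{11}
\]
with coordinates $(r,c,i,e,s,p,q)$ and level $(e,s,p,q)$.

Consider the graph on $\mathbb Z_{17}\times\mathbb Z_v$ in which two points are adjacent if and only if their difference lies in $Q\times I$. The set $Q\times I$ is symmetric and does not contain $0$. Recall that a set of vertices is independent if no two of its points are adjacent. Every independent set of a finite graph extends to a maximal one, and every point outside a maximal independent set has a neighbor in it. If $\kappa\in Q$ and $l\in\mathbb Z_v\setminus I$, then $\{(0,0),(\kappa,l)\}$ is independent. It extends to a maximal independent set $\Pi$, and $(\kappa,l)\in\Pi-\Pi$. There are at most $8v$ such pairs $(\kappa,l)$, and $8v\le\frac{w-1}2-2$. Hence we can choose maximal independent sets $\Pi_j$, $3\le j\le\frac{w-1}2$, such that every $(\kappa,l)\in Q\times(\mathbb Z_v\setminus I)$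 lies in some $\Pi_j-\Pi_j$. By symmetry, each $-\Pi_j$ is a maximal independent set as well.

Define, again with unmentioned coordinates arbitrary:
\begin{itemize}
\item $U$: level $0$, $(r,c)\in T$, $i\in I$;
\item $A$, $B_1$, $B_2$: as in Section~\ref{sec:finite}, with $i$ arbitrary;
\item $B_j$ for $3\le j\le\frac{w-1}2$: $e=1$, and either $s=j$ and $(c,i)\in\Pi_j$, or $s=-j$ and $(c,i)\in-\Pi_j$;
\item $C_1$, $C_2$: as in Section~\ref{sec:finite}, with $i\in I$.
\end{itemize}
Let $D=A\cup\bigcup_{j\ge1}B_j\cup C_1\cup C_2$.

\begin{lemma}\label{lem:finite2}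
If $x,y,z\in D\cup U$ and $x+y=z$, then $x,y,z\in U$, and $x,y$ have the same $(r,c)$. Moreover $G'=D\cup U\cup(D+D)\cup(D+U)$.
\end{lemma}

\begin{proof}
\emph{First statement.} As in the proof of (S1), either all three elements are even, or two are odd and the third one, $u$, is their sum or their difference with $s_u=0$. In the second case the two odd elements lie both in $A$ or both in the same $B_j$. The arguments given for (S1) use only $r,c,e,s,p,q$. They exclude the cases in which both odd elements lie in $A$, in $B_1$ or in $B_2$, and if all elements are even they give $x,y,z\in U$ with $r_x=r_y$ and $c_x=c_y$. The only new case is that both odd elements lie in $B_j$ for some $j\ge3$. If $u$ is their difference, they have the same $s$, and if $u$ is their sum, they have opposite $s$. In both situations $(c_u,i_u)$ is a difference of two elements of $\Pi_j$ or of $-\Pi_j$. But $u$ is even, so $(c_u,i_u)\in Q\times I$, which contradicts independence.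

\emph{Second statement.} Let $g\in G'$. If $e=1$ and $s\in\{0,\pm1,\pm2\}$, argue as in (S2), using elements of $U$ with $i=0$; the coordinate $i$ is free in $A,B_1,B_2$. If $e=1$ and $s=\pm j$ with $j\ge3$, then by maximality $(c,i)$ lies in $\pm\Pi_j$ or is the sum of an element of $\pm\Pi_j$ and some $(\kappa,l)\in Q\times I$. In the first case $g\in B_j$. In the second case subtract the element of $U$ with column $\kappa$ and $i=l$; as $r$ is free in $B_j$, we get $g\in B_j+U$. If $e=0$ and $s\ne0$, then $g\in A+B_j$ for the $j$ with $s=\pm j$. If $e=s=0$ and $r=0$, then $g\in A+A$.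

Let $e=s=0$ and $r\ne0$. Sums of two elements of $B_1$ or of $B_2$ cover the same columns as in (S2), with all $i$. The columns left over lie in $Q$. If $c$ is one of them and $i\notin I$, then $(c,i)\in\Pi_j-\Pi_j$ for some $j\ge3$ and $g\in B_j+B_j$, with $s=j$ and $s=-j$ in the two summands; $r,p,q$ are free in $B_j$. If $i\in I$, then $g$ lies in $U$, $C_1$, $C_2$, $C_1+U$, $C_2+U$, $C_1+C_1$ or $C_2+C_2$ exactly as in (S2), with $i$ written as $i+0$.
\end{proof}

\subsection*{The set $H_L$}
Let $M=154w$, $N=51v$ and $m=MN$. Since $\gcd(M,N)=1$, we may use the homomorphism $\phi:\mathbb Z\to G'$, inducing $\mathbb Z_m\cong G'$, for which $(r,c,i)$ is $M^{-1}n$ reduced modulo $3$, $17$, $v$, and $(e,s,p,q)$ is $n$ reduced modulo $2,w,7,11$. Then the level of $\phi(n)$ is $0$ if and only if $M\mid n$, and $\phi(Mk)$ has $(r,c,i)=(k\bmod3,\ k\bmod17,\ k\bmod v)$.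

Choose $\omega$ with $\omega\equiv1\pmod{51}$ and $\omega\equiv0\pmod v$, and $0\le h<N$ with $h\equiv0\pmod{51}$ and $h\equiv1\pmod v$. Then $256\,\omega\equiv\omega\pmod N$. Apply Proposition~\ref{prop:blocks} with these $N,\omega$ and with $B=L$. Put
\[
W^0=\bigcup_{c\in\mathbb Z/4}(E_c\cup O_c),\qquad W=\bigcup_{i=-L}^{L}(ih+W^0),\qquad
H_L=\{n\in\mathbb N:\phi(n)\in D\}\cup MW .
\]
All elements of $W^0$ exceed $LN\ge Lh$, so $W\subset\mathbb N$; this is where $B=L$ is used. The elements of $ih+\Lambda_j$ are the integers congruent to $2^j$ modulo $51$ and to $i$ modulo $v$. Hence $\phi(Mk)\in U$ if and only if $k\in ih+\Lambda_j$ for some $|i|\le L$ and $j\in\mathbb Z/8$. The pair $(i,j)$ is determined by $k$, and for $k\in ih+\Lambda_j$ we have $k\in W\iff k-ih\in W^0\cap\Lambda_j$. As before, $W^0\cap\Lambda_{2c}=E_c$ and $W^0\cap\Lambda_{2c+1}=O_c$, and $Mk\in H_L\iff k\in W$ for $k\in\mathbb N$.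

For $L=0$ let $H_0$ be the set of Section~\ref{sec:proof1}. It has the same form with $v=1$, $w=5$ (the size conditions on $v$ and $w$ are dropped), trivial group $\mathbb Z_v$, $I=\{0\}$, no $B_j$ with $j\ge3$, $M=770$, $N=51$ and $h=0$. The set of pairs $(\kappa,l)$ to be covered is then empty, and for Lemma~\ref{lem:finite2} we have Proposition~\ref{prop:finite}. So from now on we can treat all $L\ge0$ together.

\begin{lemma}\label{lem:HL}
For every $L\ge0$ the set $H_L$ is infinite, sum-free and not regular.
\end{lemma}

\begin{proof}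
For $L=0$ this was proved in Section~\ref{sec:proof1}; let $L\ge1$. The set is infinite since $D\ne\emptyset$. Let $x+y=z$ with $x,y,z\in H_L$. By Lemma~\ref{lem:finite2}, $x=M(ih+x_0)$, $y=M(i'h+y_0)$ and $z=M(i''h+z_0)$ with labels in $[-L,L]$, with $x_0,y_0\in W^0\cap\Lambda_j$ for the same $j$, with $z_0\in W^0\cap\Lambda_{j+1}$, and with $i+i'\equiv i''\pmod v$. Since $|i+i'-i''|\le3L<v$, we have $i+i'=i''$. Hence $x_0+y_0=z_0$, contradicting Proposition~\ref{prop:blocks}(i). If $H_L$ were regular, the argument of Section~\ref{sec:proof1}, applied to $n=Mk$ with $k\in\Lambda_0$ and with $m/M=N$, would show that $E_0$ is eventually periodic in $\Lambda_0$ and then that it contains all large elements of $\Lambda_0$, contradicting Proposition~\ref{prop:blocks}(iii).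
\end{proof}

\section{Counting: proof of Theorem~\ref{thm:strong}}

Fix $L\ge0$ and write $H=H_L$. All constants below, including those implied by $O(\cdot)$ and the thresholds implied by ``large'', depend only on $H$. In this section $F$ stands for any of the eight sets $E_c,O_c$. We call $[s_a,e_a]_N$ (if $F=E_c$), respectively $[\sigma_a,\tau_a]_N$ (if $F=O_c$), with $a\ge0$ and $a\equiv c\pmod4$, the block of $F$ with index $a$.

\subsection*{Sizes and counts}
By \eqref{eq:dev}, \eqref{eq:rec}, \eqref{eq:O} and \eqref{eq:seed} there is a constant $K\ge1$ such that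
\begin{equation}\label{eq:size}
2^a\beta\le s_a,\ e_a,\ \sigma_a,\ \tau_a\le K2^a\qquad(a\ge0).
\end{equation}
By \eqref{eq:E} and \eqref{eq:O}, the block $[x,y]_N$ with index $a$ of any $F$ satisfies
\begin{equation}\label{eq:long}
y-2x\ge2^{a+1}\beta ,
\end{equation}
so it has at least $2^{a+1}\beta/N$ elements. Consequently there are $\delta>0$ and $K_1$ such that, for every $F$ and every $X\ge0$,
\begin{equation}\label{eq:count}
|F\cap[1,X]|\ge\delta X-K_1 .
\end{equation}
Indeed, for $X\ge16K$ let $a\equiv c\pmod4$ be the largest index with $K2^a\le X$. Then $2^a>X/(16K)$, and the block with index $a$ lies in $[1,X]$. For $X<16K$ the inequality holds once $K_1$ is large.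

\begin{lemma}\label{lem:rho}
Let $[x,y]_N$ be the block of $F$ with index $a$, and let $k\in[x+\min F,\,2y]_N$. Let $\rho(k)=\#\{(f,f')\in F\times F:f+f'=k\}$. If $k\le y$, then $\rho(k)\ge|F\cap[1,k-x]|$. If $y<k\le2y$, then $\rho(k)\ge\frac1N\min(2^{a+1}\beta,\,2y-k)$.
\end{lemma}

\begin{proof}
Let $F\subset\Lambda_j$. Then $k\in\Lambda_{j+1}$, so $k-f\in\Lambda_j$ for every $f\in\Lambda_j$. If $k\le y$ and $f\in F$ with $f\le k-x$, then $x\le k-f\le y$, so $k-f\in F$. Now let $y<k\le2y$ and count pairs with both members in the block. If $k\le x+y$, then $f$ may be any element of $[x,k-x]_N$, and $k-2x>y-2x\ge2^{a+1}\beta$ by \eqref{eq:long}. If $k>x+y$, then $f$ may be any element of $[k-y,y]_N$, whose endpoints differ by $2y-k$.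
\end{proof}

\subsection*{Classes outside $U$}
Let $n\notin H$ and $\phi(n)\notin U$. Then $\phi(n)\notin D$, so by Lemma~\ref{lem:finite2} $\phi(n)=d+g'$ with $d\in D$ and $g'\in D\cup U$. Every $h'\in H$ in the class $g'$ with $h'<n$ gives the representation $n=(n-h')+h'$. The elements of $H$ in the class $g'$ are all positive integers of that class if $g'\in D$, and form a set $M(ih+F)$ with $|i|\le L$ if $g'\in U$. By \eqref{eq:count}, and since there are finitely many classes $g'$, there is $\delta_1>0$ with
\begin{equation}\label{eq:outside}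
R_H(n)\ge\delta_1n\qquad\text{for all large }n\notin H\text{ with }\phi(n)\notin U .
\end{equation}

\subsection*{Part (a)}
By \eqref{eq:outside} it remains to treat large $n\notin H$ with $\phi(n)\in U$. Then $n=Mk$ with $k\in i''h+\Lambda_{j+1}$, $|i''|\le L$, and $k-i''h\notin W^0$. By Proposition~\ref{prop:blocks}(ii), $k-i''h=x_0+y_0$ with $x_0,y_0\in W^0\cap\Lambda_j$. There are $2L+1-|i''|\ge L+1$ pairs $(i,i')$ of integers in $[-L,L]$ with $i+i'=i''$, and each gives a representation
\[
k=(x_0+ih)+(y_0+i'h)
\]
of $k$ in $W+W$. These are distinct, since their first summands are distinct modulo $v$ (for $L=0$ there is only one). Hence $R_H(n)\ge L+1$.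

\subsection*{Part (b)}
Representations can be few only near the two ends of a block of a sumset, and we count the integers there. Let $n=Mk$ be as in part (a), put $k_1=k-i''h$, and let $F=W^0\cap\Lambda_j$. Then $k_1\in F+F$, so for large $n$ we have $k_1\in[x+\min F,2y]_N$ for a block $[x,y]_N$ of $F$, by \eqref{eq:sumsets}. Let $a$ be its index. Choosing one pair $(i,i')$ as above gives $R_H(n)\ge\rho(k_1)$. Moreover $n\le K_22^a$ for a constant $K_2$, by \eqref{eq:size}.

Put $\varepsilon_0=\min(\delta_1,\,2\beta/(NK_2))$, let $0<\varepsilon<\varepsilon_0$, and assume $R_H(n)\le\varepsilon n$. Then $\rho(k_1)\le\varepsilon K_22^a$. If $k_1\le y$, Lemma~\ref{lem:rho} and \eqref{eq:count} give $\delta(k_1-x)-K_1\le\varepsilon K_22^a$. If $k_1>y$, Lemma~\ref{lem:rho} gives $\min(2^{a+1}\beta,\,2y-k_1)\le\varepsilon NK_22^a<2^{a+1}\beta$, so $2y-k_1\le\varepsilon NK_22^a$. In both cases $k_1$ is confined to $O(\varepsilon2^a+1)$ values. There are finitely many choices of $F$ and $i''$, so each index $a$ contributes $O(\varepsilon2^a+1)$ exceptional $n$. If such an $n$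 is at most $X$, then $2^a=O(X)$, because $2^a\beta\le x\le k_1\le k+LN$. For the classes outside $U$, \eqref{eq:outside} and $\varepsilon<\delta_1$ show that only $O(1)$ integers $n$ are exceptional. Summing over $a$ we find, for $X\ge2$,
\[
\#\{n\le X:n\notin H,\ R_H(n)\le\varepsilon n\}=O(\varepsilon X+\log X).
\]
So the upper density is $O(\varepsilon)$. For $\varepsilon\ge\varepsilon_0$ the bound $C\varepsilon$ holds as soon as $C\ge1/\varepsilon_0$. This proves (b).

\subsection*{Part (c)}
We show that $W^0$ has density $3/N$: as in Figure~\ref{fig:blocks}, three of the eight classes are occupied at almost every point. By \eqref{eq:fit} and \eqref{eq:rec},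
\[
|\sigma_a-e_{a+1}|=|N-\nu_a|\le\beta,\qquad |\tau_a-s_{a+4}|=|\mu_a-N|\le\beta .
\]
Let $x$ be large and at distance more than $2\beta$ from all $s_a,e_a,\sigma_a,\tau_a$. Then $\sigma_a\le x\iff e_{a+1}\le x$, and $\tau_a\le x\iff s_{a+4}\le x$. With $a$ running over $a\ge0$, the number of $a$ with $s_a\le x\le e_a$ plus the number of $a$ with $\sigma_a\le x\le\tau_a$ equals
\begin{align*}
&\#\{s_a\le x\}-\#\{e_a\le x\}+\#\{\sigma_a\le x\}-\#\{\tau_a\le x\}\\
&\qquad=\#\{s_a\le x\}-\#\{e_a\le x\}+(\#\{e_a\le x\}-1)-(\#\{s_a\le x\}-4)=3 .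
\end{align*}
Different blocks of the same $F$ occupy disjoint intervals: $e_a<s_{a+4}$ by \eqref{eq:gap}, and
\[
\tau_a=s_{a+4}+\mu_a-N<2e_{a+4}+N=\sigma_{a+4},
\]
because $s_{a+4}\le e_{a+4}$ and $\mu_a\le\beta<e_{a+4}$. Now take a window of $N$ consecutive large integers, all at distance more than $2\beta$ from all endpoints. Each interval $[s_a,e_a]$ or $[\sigma_a,\tau_a]$ contains the whole window or misses it, and the window contains exactly one element of each of the eight distinct classes $\Lambda_j$. The three intervals that contain the window belong to three different sets $F$, so exactly three elements of the window are in $W^0$. Divide $[1,X]$ into windows of length $N$. By \eqref{eq:size} only $O(\log X)$ endpoints are relevant, so all but $O(\log X)$ windows are of this kind. Hence $W^0$ has density $3/N$.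

The set $W$ is the union of $2L+1$ translates of $W^0$, disjoint since they lie in different classes modulo $v$. So $MW$ has density $3(2L+1)/(MN)=3(2L+1)/m$, and $H$ has the rational density
\[
\frac{|D|+3(2L+1)}m .
\]
For $L=0$ we have $|A|=17\cdot7\cdot11=1309$, $|B_1|=|B_2|=2\cdot3\cdot3\cdot7\cdot11=1386$, $|C_1|=6\cdot4=24$ and $|C_2|=10\cdot4=40$. Hence $|D|=4145$, and the density is $4148/39270=122/1155$.

\subsection*{The family of counterexamples is countably infinite}
If $R_H(k)>0$ for all $k\notin H$ with $k>k_0$, then by \eqref{eq:greedy} the set $H$ is determined by $k_0$ and the finite set $H\cap[1,k_0]$. So there are only countably many sets satisfying the hypothesis of the conjecture. To see that infinitely many of them are irregular, we show that infinitely many of the sets $H_L$ are distinct. This uses the next lemma, which also shows that (a) is sharp up to a factor of $2$ for these sets.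

\begin{lemma}\label{lem:exact}
Let $L\ge0$, $a\ge0$ and $a\equiv0\pmod4$. Then $n=2Me_a$ is not in $H_L$, and $R_{H_L}(n)=2L+1$.
\end{lemma}

\begin{proof}
We have $2e_a\in\Lambda_1$, so $\phi(n)\in U$ with $i$-coordinate $0$. Since $2e_a\in E_0+E_0$, Proposition~\ref{prop:blocks}(i) gives $2e_a\notin O_0$, hence $n\notin H_L$. Let $n=x+y$ with $x,y\in H_L$. The class $\phi(n)$ is in $U$, so by Lemma~\ref{lem:finite2} $\phi(x),\phi(y)\in U$ with the same $(r,c)$. Twice this $(r,c)$ is that of $\phi(n)$, namely $(2,2)$, so $(r,c)=(1,1)$. That is, $x=M(ih+x_0)$ and $y=M(i'h+y_0)$ with $|i|,|i'|\le L$ and $x_0,y_0\in W^0\cap\Lambda_0=E_0$. The labels satisfy $i+i'\equiv0\pmod v$, and therefore $i'=-i$, because $|i+i'|\le2L<v$. Thus $x_0+y_0=2e_a$. By \eqref{eq:gap}, $s_{a+4}>2e_a$, so $x_0$ and $y_0$, being elements of $E_0$ below $s_{a+4}$, are at most $e_a$. Hence $x_0=y_0=e_a$. Conversely, each $i\in\{-L,\dots,L\}$ gives such a representation.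
\end{proof}

By part (a) and Lemma~\ref{lem:exact},
\[
L+1\le\liminf_{n\notin H_L}R_{H_L}(n)\le2L+1 .
\]
For $L=0,1,3,7,15,\dots$, that is, $L=2^t-1$, the intervals $[L+1,2L+1]=[2^t,2^{t+1}-1]$ are pairwise disjoint, so the sets $H_L$ are pairwise distinct. By Lemma~\ref{lem:HL} and part (a) each of them is irregular and satisfies the hypothesis of the conjecture. This completes the proof of Theorem~\ref{thm:strong}. \hfill$\square$

\medskip

By Lemma~\ref{lem:exact} the number of representations in our examples stays bounded along a sequence of omitted integers. Theorem~\ref{thm:strong} therefore does not decide which growth conditions between $R_H(k)\ge K$ with $K$ constant and $R_H(k)>ck$, imposed on \emph{all} large $k\notin H$, force regularity.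

\begin{thebibliography}{9}
\bibitem{SFS}
\emph{Results On Sum-Free Sequences},
\texttt{https://surim.stanford.edu/sites/g/files/sbiybj26191/files/media/file/}\allowbreak\texttt{jonathan\_akaba\_aaron\_kaufer\_david\_lin\_kewei\_-\_results\_on\_sum-free\_}\allowbreak\texttt{sequences\_0.pdf}.
\end{thebibliography}
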